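# Commuting decomposable operators with a non-decomposable sum and a non-decomposable product

## Decomposable operators, Bishop's property, and quotients

Throughout, $X$, $Q$, $Y$, $Z$ are complex Banach spaces and $\mathcal L(X)$ is the algebra of bounded linear operators on $X$. If $Y\subset X$ is closed and $TY\subset Y$, then $T|_Y\in\mathcal L(Y)$ is the restriction and $\sigma(T|_Y)$ is its spectrum, computed in $\mathcal L(Y)$. The spectrum of the operator on $\{0\}$ is empty.

**Definition (decomposable operator).** $T\in\mathcal L(X)$ is *decomposable* if for every open cover $\{U,V\}$ of $\mathbb C$ there are closed $T$-invariant subspaces $Y,Z\subset X$ with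
$$X=Y+Z,\qquad \sigma(T|_Y)\subset U,\qquad \sigma(T|_Z)\subset V .$$
The sum need not be direct, and nothing is assumed about $Y\cap Z$.

In examples we shrink the cover first. If $\{U,V\}$ is an open cover of $\mathbb C$, there are closed sets $E_1\subset U$, $E_2\subset V$ with $E_1\cup E_2=\mathbb C$. If $U=\mathbb C$ take $E_1=\mathbb C$, $E_2=\emptyset$, and similarly if $V=\mathbb C$. Otherwise let $E_1$ be the set where $\mathrm{dist}(z,\mathbb C\setminus U)\ge \mathrm{dist}(z,\mathbb C\setminus V)$ and $E_2$ the set where the opposite inequality $\le$ holds. A point of $E_1\setminus U$ would be at distance $0$ from both complements, hence outside $U\cup V$, which is impossible; so $E_1\subset U$, and likewise $E_2\subset V$.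

**Example 1 (multiplication operators).** Let $a$ be a bounded measurable function on a measure space and $M_a$ multiplication by $a$ on $L^2(\mu)$. With $E_1,E_2$ as above, let $Y$ be the functions vanishing a.e. where $a\notin E_1$, and $Z$ those vanishing a.e. where $a\notin E_2$. Then $L^2(\mu)=Y+Z$. If $w\notin E_1$, then on $Y$ the operator $M_a-w$ has as inverse multiplication by $1/(a-w)$, of modulus at most $1/\mathrm{dist}(w,E_1)$ where $a\in E_1$. So $\sigma(M_a|_Y)\subset E_1\subset U$, and the same for $Z$. Hence $M_a$ is decomposable.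

**Example 2 (a non-example).** Let $S$ be multiplication by $z$ on the Hardy space $H^2$ of the unit disc (the unilateral shift). Let $Y\ne\{0\}$ be closed and $S$-invariant and let $|w|<1$. If $(S-w)Y=Y$, then every $f\in Y$ is divisible by $(z-w)^k$ for every $k$, so $f$ vanishes to infinite order at $w$, and $f=0$. So $(S-w)Y\neq Y$, and $\sigma(S|_Y)$ contains the whole open disc. For the cover $U=\{\mathrm{Re}\,z>-\frac12\}$, $V=\{\mathrm{Re}\,z<\frac12\}$ only $Y=Z=\{0\}$ would be allowed. So $S$ is not decomposable, although it is the restriction of a decomposable operator, multiplication by $z$ on $L^2$ of the circle.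

**Definition (Bishop's property $(\beta)$).** $T\in\mathcal L(Q)$ has $(\beta)$ if for every open $W\subset\mathbb C$ and all holomorphic $f_j:W\to Q$: whenever $(T-w)f_j(w)\to0$ locally uniformly on $W$, also $f_j\to0$ locally uniformly on $W$.

If $T$ has $(\beta)$ and $Y$ is closed and $T$-invariant, then $T|_Y$ has $(\beta)$: a $Y$-valued function is a $Q$-valued function.

**Example 3.** The operator $T=0$ on $\mathbb C$ has $(\beta)$. Let $-wf_j(w)\to0$ locally uniformly on $W$. Away from $0$ we may divide by $w$. If $0\in W$, then $f_j\to0$ uniformly on a small circle $|w|=\varepsilon$, hence on $|w|\le\varepsilon$ by the maximum principle.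

**Example 4.** The backward shift $S^*$ on $\ell^2$ fails $(\beta)$: on $|w|<1$ the holomorphic function $f(w)=(1,w,w^2,\dots)$ satisfies $(S^*-w)f(w)=0$, so the constant sequence $f_j=f$ violates the definition.

**Definition (quotient operator).** Let $R\subset G$ be a closed subspace with quotient map $\pi:G\to G/R$, $\|\pi(g)\|=\inf_{k\in R}\|g+k\|$. If $M\in\mathcal L(G)$ and $MR\subset R$, then $\pi(g)\mapsto\pi(Mg)$ is a well defined operator on $G/R$ of norm at most $\|M\|$. If $G$ is a Hilbert space, so is $G/R\cong R^\perp$.

**Example 5.** Let $G=L^2$ of the circle, $R=H^2$, and $M$ multiplication by $z$. The classes of $z^{-1},z^{-2},\dots$ form an orthonormal basis of $G/R$; $M$ sends the class of $z^{-k}$ to that of $z^{-k+1}$ and kills the class of $z^{-1}$. This is the backward shift. So a quotient of a multiplication operator can fail $(\beta)$: dividing out can destroy spectral decompositions.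

Finally, $\bar\partial=\partial/\partial\bar z$ in one variable, and $\bar\partial_k=\partial/\partial\bar z_k$, $\partial_k=\partial/\partial z_k$ in two. Let $D=\{|z|<1\}$ and $\Omega=D\times D\subset\mathbb C^2$, with Lebesgue measure $dV$. For a smooth function $s$ on $\mathbb C^2$ write $\bar\partial s=(\bar\partial_1s,\bar\partial_2s)$; for example $\bar\partial |z_1|^2=(z_1,0)$, while $\bar\partial s=0$ exactly when $s$ is holomorphic.

## Sums and products of commuting decomposable operators

The problem, stated in "Generalized Eigenfunction Expansions and Spectral Decompositions", is whether the sum or product of two commuting decomposable operators is still decomposable. Precisely: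

(a) Is it true that for every infinite-dimensional complex Banach space $X$ and all decomposable $S,T\in\mathcal L(X)$ with $ST=TS$, the sum $S+T$ is decomposable?

(b) The same question for the product $ST$.

Both answers are **no**. Here is what we shall prove.

**Theorem 1.** There are a separable infinite-dimensional Hilbert space $X$ and commuting contractions $A,B\in\mathcal L(X)$, both decomposable, such that for every $F(z_1,z_2)=\sum F_{jk}z_1^jz_2^k$ holomorphic in a neighborhood of $\overline\Omega$, the operator $F(A,B):=\sum F_{jk}A^jB^k$ is decomposable if and only if $\partial_1F\equiv0$ or $\partial_2F\equiv0$ on $\Omega$, that is, $F$ depends on one variable only.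

For $F=z_1+z_2$ and $F=z_1z_2$ the product $\partial_1F\,\partial_2F$ equals $1$ and $z_1z_2$, neither identically zero. So $A+B$ and $AB$ are not decomposable, which answers (a) and (b).

**Corollary 2.** If $X_0$ is any complex Banach space with a complemented subspace isomorphic to $\ell^2$, then (a) and (b) fail on $X_0$.

## Finite dimensions, multiplication operators, functions of one operator

*Finite dimensions.* If $\dim X<\infty$, every operator is decomposable: $X$ is the direct sum of the generalized eigenspaces; let $Y$ be the sum of those with eigenvalue in $U$, and $Z$ the sum of those with eigenvalue in $V$. So nothing can go wrong there.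

*Multiplication operators.* For $M_a,M_b$ on the same $L^2(\mu)$, the sum is $M_{a+b}$ and the product is $M_{ab}$, both decomposable by Example 1.

*Functions of one operator.* This case is also half of Theorem 1.

**Proposition 3.** Let $A\in\mathcal L(X)$ be a decomposable contraction and $\varphi$ holomorphic on an open set $O\supset\overline D$. Then $\varphi(A)$ is decomposable.

*Proof.* The idea is to pull the cover back by $\varphi$. Given an open cover $\{U,V\}$ of $\mathbb C$, put
$$U'=\varphi^{-1}(U)\cup(\mathbb C\setminus\overline D),\qquad V'=\varphi^{-1}(V)\cup(\mathbb C\setminus\overline D).$$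
These are open, and they cover $\mathbb C$, because a point $z\in\overline D$ has $\varphi(z)\in U$ or $\varphi(z)\in V$. Take $Y,Z$ from the decomposability of $A$ for $\{U',V'\}$. The Taylor series of $\varphi$ at $0$ has radius of convergence larger than $1$, so $\varphi(A)$ is a norm limit of polynomials in $A$; hence $Y$ is $\varphi(A)$-invariant and $\varphi(A)|_Y=\varphi(A|_Y)$. Since $\|A|_Y\|\le1$, we have $\sigma(A|_Y)\subset\overline D\cap U'\subset\varphi^{-1}(U)$. By the spectral mapping theorem $\sigma(\varphi(A)|_Y)=\varphi(\sigma(A|_Y))\subset U$. In the same way $\sigma(\varphi(A)|_Z)\subset V$. $\square$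

## Gluing small boxes, and the hole it leaves

A natural approach to a positive answer is to localize $S$ and $T$ simultaneously. Grant, for the sake of argument, more than the hypothesis gives: that $X=X_1+\dots+X_N$ with closed subspaces $X_l$ invariant under both operators, and $\sigma(S|_{X_l})\subset E_l$, $\sigma(T|_{X_l})\subset E_l'$, where $E_l,E'_l$ are as small as we like. For commuting elements of a Banach algebra $\sigma(a+b)\subset\sigma(a)+\sigma(b)$, so $Q:=S+T$ satisfies $\sigma(Q|_{X_l})\subset E_l+E_l'$, a small set. Given $\{U,V\}$, each $E_l+E'_l$ lies in $U$ or in $V$. Let $Y$ be the closed sum of the $X_l$ of the first kind and $Z$ the closed sum of the others. Then $X=Y+Z$.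

What is missing is $\sigma(Q|_Z)\subset V$. Let $w\notin V$. On each piece $X_l\subset Z$ the equation $(Q-w)y=x$ is solvable. But for $x\in X_1\cap X_2$ it has a solution $y_1(w)\in X_1$ and a solution $y_2(w)\in X_2$, and if they differ, then $y_1-y_2$ is an eigenvector of $Q|_Z$ at $w$. For large $|w|$ the two agree, both being given by the Neumann series $-\sum_k Q^kx/w^{k+1}$. By the identity theorem they agree on the unbounded component of $\mathbb C\setminus(\sigma(Q|_{X_1})\cup\sigma(Q|_{X_2}))$. If $w$ lies in a bounded component, a hole, the argument gives nothing. And when $V$ is the complement of a closed disc, the pieces with $E_l+E_l'\subset V$ may well surround that disc. Even if the solutions agree exactly, a sum $x_1+x_2$ can be nearly zero while the sum of the two solutions is not, and then $Q|_Z-w$ is not bounded below. This is the exact point where the approach stops. In the example below we shall see that all the boxes are there, and that the gluing is what fails.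

## Slices where the $\bar\partial$-inequality is uniform, and slices where it is not

Here is the plan for a counterexample. Take $G$ to be an $L^2$-type space on $\Omega$, where $z_1,z_2$ act by multiplication, and divide by the range $R$ of $J=(\bar\partial_1,\bar\partial_2)$ acting on functions with zero boundary values. Then "$\pi(g)$ is small" means: $g+Jh$ is small for some corrector $h$. To invert $A-w$ on classes of functions $g$ living on $\{z_1\in E\}$ we shall need $h$ to be small on $\{z_1\notin E\}$, where $Jh=g+Jh$ is small. So we need this: *smallness of $\bar\partial_2h$ on a slice $z_1=$ const implies smallness of $h$ on that slice*. For $F(A,B)$ the relevant slices are $F=$ const. We therefore look for weights for which the inequality is uniform on slices $z_1=$ const and $z_2=$ const, but not on slices $F=$ const. First, one variable.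

**Lemma 4.** For $u\in C_c^\infty(D)$, in $L^2(D)$: $\|u\|\le2\|\bar\partial u\|$.

*Proof.* Since $\bar\partial(\bar z)=1$, integration by parts gives
$$\|u\|^2=\int u\bar u\,\bar\partial(\bar z)=-\int\bar z\,(\bar u\,\bar\partial u+u\,\overline{\partial u})\le\|u\|\,(\|\bar\partial u\|+\|\partial u\|).$$
Two more integrations by parts give $\int\partial u\,\overline{\partial u}=\int \partial u\,\bar\partial\bar u=-\int u\,\partial\bar\partial\bar u=\int\bar\partial u\,\partial\bar u=\int|\bar\partial u|^2$, so $\|\partial u\|=\|\bar\partial u\|$. $\square$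

*Good weights.* If $\psi$ is holomorphic on a neighborhood of $\overline D$, apply Lemma 4 to $e^\psi u$; as $\bar\partial(e^\psi u)=e^\psi\bar\partial u$,
$$\int|u|^2|e^\psi|^2\le4\int|\bar\partial u|^2|e^\psi|^2 .$$
The constant $4$ does not depend on $\psi$.

*Bad weights.* For the weights $e^{-2n|t|^2}$ there is no constant uniform in $n$. Let $u=\chi\in C_c^\infty(\{|t|<\frac12\})$, $\chi=1$ on $|t|\le\frac14$. Restricting to $|t|<1/(4\sqrt n)$ gives $\int|\chi|^2e^{-2n|t|^2}\ge e^{-1/8}\pi/(16n)$. But $\bar\partial\chi$ lives on $|t|\ge\frac14$, so $\int|\bar\partial\chi|^2e^{-2n|t|^2}\le Ce^{-n/8}$.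

*A weight that is good in two directions and bad in a third.* Let $\rho=\exp(2n\,\mathrm{Re}(z_1\bar z_2))$. For fixed $z_1$ it equals $|e^{n\bar z_1z_2}|^2$, the modulus squared of a function holomorphic in $z_2$. For fixed $z_2$ it equals $|e^{n\bar z_2z_1}|^2$, with $e^{n\bar z_2z_1}$ holomorphic in $z_1$. But on the slice $z_1+z_2=c$, with $t=z_1$, we have $\mathrm{Re}(t(\bar c-\bar t))=\mathrm{Re}(\bar ct)-|t|^2$, so
$$\rho=|e^{n\bar ct}|^2e^{-2n|t|^2},$$
a good weight times a bad weight. This is the mechanism of the whole proof. For a general $F$ the sign of the quadratic term has to be arranged, and a factor $\omega$ with $\omega^3=1$ will do it.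

## The quotient space $X$ and the pair $(A,B)$

Let $I=\{(n,\omega):n\in\mathbb N,\ \omega^3=1\}$. For $i=(n,\omega)\in I$ put
$$\rho_i(z)=\exp\big(2n\,\mathrm{Re}(\omega z_1\bar z_2)\big),\qquad L_i^2=L^2(\Omega,\rho_i\,dV),\qquad G_i=L_i^2\oplus L_i^2 .$$
On $\Omega$ we have $e^{-2n}\le\rho_i\le e^{2n}$, so $L^2_i$ is $L^2(\Omega)$ with an equivalent norm; only uniformity in $i$ is at stake. Let $H_i$ be the closure of $C_c^\infty(\Omega)$ in the norm
$$\|f\|_{H_i}^2=\int_\Omega(|f|^2+|\bar\partial_1f|^2+|\bar\partial_2f|^2)\rho_i\,dV .$$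
Its elements are functions in $L_i^2$ with weak derivatives $\bar\partial_kf\in L_i^2$. Form the Hilbert sums $G=\bigoplus_iG_i$, $H=\bigoplus_iH_i$ and the bounded operator
$$J:H\to G,\qquad Jf=(\bar\partial_1f,\bar\partial_2f)\quad\text{(in each summand)}.$$
If $s$ is smooth near $\overline\Omega$, multiplication by $s$ is bounded on $G$ and on $H$, with bounds independent of $i$ (it maps $C_c^\infty(\Omega)$ into itself), and
$$J(sf)=sJf+f\,\bar\partial s. \tag{1}$$

**Lemma 5.** For every bounded Borel $\theta\ge0$ on $\mathbb C$, every $i\in I$ and every $f\in H_i$,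
$$\int\theta(z_1)|f|^2\rho_i\,dV\le4\int\theta(z_1)|\bar\partial_2f|^2\rho_i\,dV,\qquad \int\theta(z_2)|f|^2\rho_i\,dV\le4\int\theta(z_2)|\bar\partial_1f|^2\rho_i\,dV. \tag{2}$$

*Proof.* Let $f\in C_c^\infty(\Omega)$ and fix $z_1$. Since $\mathrm{Re}(\omega z_1\bar z_2)=\mathrm{Re}(\bar\omega\bar z_1z_2)$, we have $\rho_i=|e^{n\bar\omega\bar z_1z_2}|^2$ with $e^{n\bar\omega\bar z_1z_2}$ holomorphic in $z_2$. Lemma 4 for $u(z_2)=e^{n\bar\omega\bar z_1z_2}f(z_1,z_2)$, where $\bar\partial u=e^{n\bar\omega\bar z_1z_2}\,\bar\partial_2f$, gives $\int_D|f|^2\rho_i\,dA(z_2)\le4\int_D|\bar\partial_2f|^2\rho_i\,dA(z_2)$. Multiply by $\theta(z_1)$ and integrate in $z_1$. The second inequality is the same with $\rho_i=|e^{n\omega\bar z_2z_1}|^2$ and $z_2$ fixed. Both sides are continuous in the norm of $H_i$ because $\theta$ is bounded, so (2) extends to $H_i$ by density. $\square$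

With $\theta=1$ we get, in each $H_i$ and hence on $H$,
$$\|f\|_{L^2}\le2\|Jf\|,\qquad \|f\|_H^2\le5\|Jf\|_G^2 . \tag{3}$$
So $R:=JH$ is closed and $J^{-1}:R\to H$ is bounded. Define
$$X=G/R,\qquad\pi:G\to X\text{ the quotient map},$$
a separable Hilbert space. Multiplications by $z_1$ and $z_2$ are commuting contractions on $G$, and by (1) $z_kJf=J(z_kf)$, so they leave $R$ invariant. Let $A,B$ be the induced commuting contractions on $X$. If $F$ is holomorphic near $\overline\Omega$, its power series converges absolutely on a polydisc of radius larger than $1$, so $\sum|F_{jk}|<\infty$, the series $F(A,B)$ converges absolutely, and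
$$F(A,B)\,\pi(g)=\pi(Fg)\qquad(g\in G). \tag{4}$$

## The operators $A$ and $B$ are decomposable

For closed $E\subset\mathbb C$ let $G(E)=\{g\in G:\ g=0\text{ a.e. on }\{z_1\notin E\}\}$ and let $Y_E$ be the closure of $\pi(G(E))$ in $X$. It is closed and $A$-invariant.

**Proposition 6.** $\sigma(A|_{Y_E})\subset E$.

*Proof.* If $E=\emptyset$ then $Y_E=\{0\}$. Let $E\neq\emptyset$, $w\notin E$, $d=\mathrm{dist}(w,E)$. We must show that division by $z_1-w$ is bounded *in the quotient norm* on $\pi(G(E))$.

**Step 1: a smooth substitute for $1/(z_1-w)$.** A corrector $h\in H$ cannot be multiplied by the singular function $1/(z_1-w)$, so we cut it off. Choose $s\in C^\infty(\mathbb C)$ with $0\le s\le1$, $s=0$ where $\mathrm{dist}(\cdot,E)\le d/3$, and $s=1$ where $\mathrm{dist}(\cdot,E)\ge2d/3$. Put $r(z_1)=(1-s(z_1))/(z_1-w)$. Near $w$ we have $s=1$, so $r$ is smooth on $\mathbb C$. Where $s\ne1$, $|z_1-w|\ge d/3$, so $|r|\le3/d$. On $E$ we have $r=1/(z_1-w)$, and $\bar\partial r=0$ because $s=0$ near $E$. Let $K=\sup_{\overline D}|\bar\partial r|<\infty$.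

**Step 2: the corrector is small off $E$.** Let $g\in G(E)$, let $h\in H$ be arbitrary, and $k=g+Jh$. On $\{z_1\notin E\}$ we have $Jh=k$. The first inequality in (2) with $\theta=1_{\mathbb C\setminus E}$, summed over $i$, gives
$$\|1_{\{z_1\notin E\}}h\|\le2\|1_{\{z_1\notin E\}}\bar\partial_2h\|\le2\|k\|. \tag{5}$$
This is where we use that the weights are good on slices $z_1=$ const.

**Step 3: transport the corrector.** Since $g$ lives on $E$, $g/(z_1-w)=rg$. By (1),
$$\frac g{z_1-w}+J(rh)=rg+rJh+(h\,\bar\partial r,0)=rk+(h\,\bar\partial r,0).$$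
The last term lives on $\{z_1\notin E\}$, so by (5) the norm of the right side is at most $C_w\|k\|$ with $C_w=3/d+2K$, independent of $g$ and $h$. Taking the infimum over $h$,
$$\|\pi(g/(z_1-w))\|\le C_w\|\pi(g)\|\qquad(g\in G(E)).$$

**Step 4: conclude.** The map $\pi(g)\mapsto\pi(g/(z_1-w))$ is therefore well defined and bounded on the dense subspace $\pi(G(E))$ of $Y_E$, which it maps into itself, and there it is a two-sided inverse of $A-w$. Its continuous extension inverts $A-w$ on $Y_E$. $\square$

Given an open cover $\{U,V\}$, choose closed $E_1\subset U$, $E_2\subset V$ with $E_1\cup E_2=\mathbb C$. Writing $g=1_{\{z_1\in E_1\}}g+1_{\{z_1\notin E_1\}}g$ we see $G=G(E_1)+G(E_2)$, so $X=Y_{E_1}+Y_{E_2}$ with $\sigma(A|_{Y_{E_1}})\subset U$ and $\sigma(A|_{Y_{E_2}})\subset V$. Thus **$A$ is decomposable**. Exchanging the roles of $z_1$ and $z_2$ and using the second inequality in (2), **$B$ is decomposable**.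

**Remark 7 (the boxes exist).** For closed $E,E'$ let $Y_{E,E'}$ be the closure of the set of $\pi(g)$ with $g=0$ a.e. outside $\{z_1\in E,\ z_2\in E'\}$. The proof of Proposition 6 used only that $g$ vanishes where $z_1\notin E$ and that $g/(z_1-w)$ is again in the class considered. So $\sigma(A|_{Y_{E,E'}})\subset E$ and, symmetrically, $\sigma(B|_{Y_{E,E'}})\subset E'$. Given $\{U,V\}$, cover $\overline D$ by closed squares $E_1,\dots,E_N$ so small that each $E_j+E_k$ lies in $U$ or in $V$ (a Lebesgue number argument). Then $X=\sum_{j,k}Y_{E_j,E_k}$, which is exactly the situation granted in the gluing section, with $\sigma((A+B)|_{Y_{E_j,E_k}})\subset E_j+E_k$. We shall prove that $A+B$ is not decomposable. So for a cover $\{U,V\}$ witnessing this, the gluing of boxes must fail.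

## Decomposable operators have property $(\beta)$

To show that an operator is *not* decomposable we cannot inspect all pairs $Y,Z$. Property $(\beta)$ gives a test by sequences.

**Lemma 8 (lifting).** Let $q:Q_1\to Q_2$ be a bounded surjection of Banach spaces. Every holomorphic $Q_2$-valued function on a disc is $q\circ\tilde f$ for a holomorphic $Q_1$-valued $\tilde f$ on the same disc, and sequences tending to $0$ locally uniformly can be lifted to such sequences.

*Proof.* By the open mapping theorem there is $C$ such that each $c\in Q_2$ has a lift $\tilde c$ with $\|\tilde c\|\le C\|c\|$. For $f(w)=\sum c_kw^k$ on $|w|<\rho$ put $\tilde f(w)=\sum\tilde c_kw^k$, which converges on the same disc. For $0<a<b<\rho$ Cauchy's estimates $\|c_k\|\le b^{-k}\sup_{|w|\le b}\|f\|$ give $\sup_{|w|\le a}\|\tilde f\|\le C\sum_k(a/b)^k\sup_{|w|\le b}\|f\|$, and this proves the second claim. $\square$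

**Proposition 9** (well known, see Laursen–Neumann, *An Introduction to Local Spectral Theory*, Ch. 1). Decomposable operators have $(\beta)$.

*Proof.* Let $T\in\mathcal L(Q)$ be decomposable and $(T-w)f_j(w)\to0$ locally uniformly on $W$. It suffices to get $f_j\to0$ uniformly near each point of $W$; replacing $T$ by $T-a$, which is again decomposable, we may take the point to be $0$. Write $\Delta_\rho=\{|w|<\rho\}$ and choose $R>0$ with $\Delta_{4R}\subset W$.

**Step 1: split everything.** Decomposability for the cover $\{\Delta_{2R},\mathbb C\setminus\overline\Delta_R\}$ gives $Q=Y+Z$ with $\sigma(T|_Y)\subset\Delta_{2R}$ and $\sigma(T|_Z)\cap\overline\Delta_R=\emptyset$. Lemma 8 for $Y\oplus Z\to Q$ on $\Delta_{4R}$ lets us write, with holomorphic functions,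
$$f_j=y_j+z_j,\qquad (T-w)f_j=\alpha_j+\beta_j,\qquad \alpha_j\to0,\ \beta_j\to0\ \text{ locally uniformly},$$
where $y_j,\alpha_j$ are $Y$-valued and $z_j,\beta_j$ are $Z$-valued. We know nothing yet about the size of $y_j$ and $z_j$. Comparing, the function
$$k_j:=(T-w)y_j-\alpha_j=\beta_j-(T-w)z_j$$
takes values in $L:=Y\cap Z$.

**Step 2: on $|w|=3R$ the resolvent of $T|_Y$ preserves $L$.** This is where holes are avoided. For $|w|>\|T\|$ the Neumann series gives $(T|_Y-w)^{-1}L\subset L$. For $l\in L$ and a functional $\phi\in Y^*$ annihilating $L$, the function $\phi((T|_Y-w)^{-1}l)$ is holomorphic off $\sigma(T|_Y)$ and vanishes for large $|w|$, hence on the unbounded component of $\mathbb C\setminus\sigma(T|_Y)$. That component contains $|w|=3R$, because $\sigma(T|_Y)\subset\Delta_{2R}$. By Hahn–Banach, $(T|_Y-w)^{-1}L\subset L$ there.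

**Step 3: $y_j$ is small modulo $L$.** On $|w|=3R$ we have $y_j=(T|_Y-w)^{-1}(k_j+\alpha_j)$. By Step 2 the class of $y_j$ in $Y/L$ is the class of $(T|_Y-w)^{-1}\alpha_j$, which tends to $0$ uniformly on the circle. By the maximum principle the classes of $y_j$ tend to $0$ uniformly on $|w|\le3R$.

**Step 4: move the uncontrolled part into $Z$.** By Lemma 8 for $Y\to Y/L$ on $\Delta_{3R}$, write $y_j=y_j'+l_j$ with $y_j'\to0$ locally uniformly on $\Delta_{3R}$ and $l_j$ holomorphic and $L$-valued. Then $f_j=y_j'+z_j'$ with $z_j'=l_j+z_j$ being $Z$-valued, and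
$$(T-w)z_j'=(T-w)f_j-(T-w)y_j'\to0\quad\text{locally uniformly on }\Delta_{3R}.$$
For $w\in\overline\Delta_R$ the operator $T|_Z-w$ is invertible, with inverse bounded uniformly in $w$. So $z_j'\to0$ uniformly on $\overline\Delta_R$, and hence $f_j\to0$ uniformly on $\overline\Delta_R$. $\square$

## The weights along the level sets of $F$

Let $F$ be holomorphic near $\overline\Omega$ with $\partial_1F\,\partial_2F\not\equiv0$ on $\Omega$. This section puts one of the weights $\rho_i$ into the form "good weight times bad weight" along the slices $F=$ const near a well chosen point.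

**Step 1: coordinates.** Choose $p\in\Omega$ with $\partial_1F(p)\ne0\ne\partial_2F(p)$ and put
$$d=\partial_2F(p),\qquad q=\partial_1F(p)/d\neq0,\qquad w_0=F(p),\qquad t=z_1-p_1,\qquad c=F(z)-w_0 .$$
The Jacobian determinant of $z\mapsto(t,c)$ at $p$ is $d\ne0$. So for some $r_0>0$, $(t,c)$ are holomorphic coordinates on a neighborhood $N$ of $p$, relatively compact in $\Omega$, with image an open set containing $\{|t|\le r_0,|c|\le r_0\}$. Here $c$ labels the slice and $t$ moves along it. Write $z_2=p_2+\beta(t,c)$. Differentiating $F(p_1+t,p_2+\beta)=w_0+c$ at the origin gives $d\,\partial_c\beta=1$ and $\partial_1F(p)+d\,\partial_t\beta=0$, so, uniformly on $|t|,|c|\le r_0$ (after shrinking $r_0$),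
$$\beta=-qt+c/d+O(|t|^2+|c|^2). \tag{6}$$

**Step 2: choose $\omega$.** We want a negative coefficient in front of $|t|^2$. Some cube root of unity $\omega$ has $|\arg(\omega\bar q)|\le\pi/3$; fix it, so that
$$\kappa:=\mathrm{Re}(\omega\bar q)>0 .$$
For $F=z_1+z_2$ we have $q=1$, and for $F=z_1z_2$ at $p=(\frac12,\frac12)$ also $q=1$; there $\omega=1$ works with $\kappa=1$. For $F=z_1-z_2$ we have $q=-1$, and $\omega=e^{\pm2\pi i/3}$ gives $\kappa=\frac12$. The three cube roots are there so that one space $X$ serves all $F$.

**Step 3: split off the good factor.** From $z_1\bar z_2=(p_1+t)(\bar p_2+\bar\beta)=t\bar\beta+t\bar p_2+p_1\bar\beta+p_1\bar p_2$ and $\mathrm{Re}(\omega p_1\bar\beta)=\mathrm{Re}(\bar\omega\bar p_1\beta)$,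
$$\mathrm{Re}(\omega z_1\bar z_2)=\mathrm{Re}(\omega t\bar\beta)+\mathrm{Re}\,h(z),\qquad h(z)=\omega\bar p_2(z_1-p_1)+\bar\omega\bar p_1(z_2-p_2)+\omega p_1\bar p_2 .$$
Here $h$ is a polynomial in $z$, in particular holomorphic. Hence on $N$, for $i=(n,\omega)$,
$$|e^{-nh}|^2\rho_i=e^{2n\,\mathrm{Re}(\omega t\bar\beta)}. \tag{7}$$
For $F=z_1+z_2$ and $p=0$ we have $h=0$, $\beta=c-t$, and the exponent is $2n(\mathrm{Re}(t\bar c)-|t|^2)$, as before.

**Step 4: estimate the bad factor.** By (6), $\mathrm{Re}(\omega t\bar\beta)=-\kappa|t|^2+\mathrm{Re}(\omega t\bar c/\bar d)+|t|\,O(|t|^2+|c|^2)$, and $|t||c|^2\le r_0|t||c|$. So for some constant $C_0$ and $|t|,|c|\le r_0$,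
$$\big|\mathrm{Re}(\omega t\bar\beta)+\kappa|t|^2\big|\le C_0(|t||c|+|t|^3). \tag{8}$$
Choose $0<r\le r_0$ with $C_0r\le\kappa/4$, then $0<\delta\le r$ with $C_0\delta\le\kappa r/16$, and put $m=\kappa r^2/8$. For $|t|\le r$ we have $C_0|t|^3\le\frac14\kappa|t|^2$. Hence for $|c|\le\delta$:
$$\tfrac r2\le|t|\le r\ \Rightarrow\ \mathrm{Re}(\omega t\bar\beta)\le-\tfrac34\kappa|t|^2+C_0|t||c|\le-\tfrac3{16}\kappa r^2+\tfrac1{16}\kappa r^2=-m, \tag{9}$$
and for a sufficiently small $\tau\in(0,r/2)$,
$$|t|\le\tau\ \Rightarrow\ \mathrm{Re}(\omega t\bar\beta)\ge-\tfrac54\kappa\tau^2-C_0\tau\delta\ge-\tfrac m2. \tag{10}$$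
So on slices near $c=0$ the weight (7) is at most $e^{-2nm}$ on the rim $\frac r2\le|t|\le r$ and at least $e^{-nm}$ near the center.

## $F(A,B)$ fails property $(\beta)$ when $\partial_1F\,\partial_2F\not\equiv0$

Keep the notation of the last section, with $\omega$ fixed, $i=(n,\omega)$, and $C$ denoting constants independent of $n$. Regard $G_i\subset G$ and $H_i\subset H$ as summands. Put $T=F(A,B)$ and suppose, for a contradiction, that $T$ has $(\beta)$.

**Step 1: approximate eigenvectors.** The bad-weight example suggests cutting off $e^{-nh}$ along the slices. Let $\chi\in C_c^\infty(\{|t|<r\})$ with $\chi=1$ on $|t|\le r/2$, and $\lambda\in C_c^\infty(\{|c|<\delta\})$ with $\lambda=1$ on $|c|\le\delta/2$. Put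
$$f_n=\chi(t)\lambda(c)e^{-nh}\in C_c^\infty(\Omega)\subset H_i,$$
extended by $0$ outside $N$. As $e^{-nh}$ is holomorphic,
$$Jf_n=u_n+v_n,\qquad u_n=\lambda e^{-nh}\,\bar\partial(\chi\circ t),\qquad v_n=\chi e^{-nh}\,\bar\partial(\lambda\circ c).$$
The part $u_n$ lives on $\frac r2\le|t|\le r$, $|c|\le\delta$, so by (7) and (9)
$$\|u_n\|\le Ce^{-nm}. \tag{11}$$
The part $v_n$ is not small, but it lives on $\{|F-w_0|\ge\delta/2\}$, away from the level $w_0$. So on $W'=\{|w-w_0|<\delta/2\}$ we may divide it by $F-w$ (the quotient being $0$ off $\mathrm{supp}\,v_n$):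
$$\frac{v_n}{F-w}=\sum_{k\ge0}\frac{v_n}{(F-w_0)^{k+1}}(w-w_0)^k,\qquad\Big\|\frac{v_n}{(F-w_0)^{k+1}}\Big\|\le\Big(\frac2\delta\Big)^{k+1}\|v_n\|. \tag{12}$$
This is a holomorphic $G_i$-valued function on $W'$, so $x_n(w)=\pi(v_n/(F-w))$ is a holomorphic $X$-valued function. By (4) and $\pi J=0$,
$$(T-w)x_n(w)=\pi(v_n)=\pi(Jf_n-u_n)=-\pi(u_n),\qquad\|(T-w)x_n(w)\|\le Ce^{-nm}.$$

**Step 2: apply $(\beta)$.** Let $m'=\frac34m$. Then $(T-w)\,e^{nm'}x_n(w)\to0$ uniformly on $W'$. By $(\beta)$, $e^{nm'}x_n\to0$ locally uniformly on $W'$, so for all large $n$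
$$\|x_n(w)\|\le e^{-nm'}\qquad(|w-w_0|\le\delta/4). \tag{13}$$
The remaining steps show that this forces $f_n$ to be too small near the level $w_0$.

**Step 3: pass from the quotient to correctors.** Let $P$ be the orthogonal projection of $G_i$ onto the closed subspace $JH_i$, and for $w\in W'$ put
$$s_n(w)=(1-P)\frac{v_n}{F-w}\in G_i,\qquad h_n(w)=J^{-1}P\frac{v_n}{F-w}\in H_i,$$
both holomorphic in $w$. Since $J$ acts summand by summand, the distance from an element of $G_i$ to $R$ is its distance to $JH_i$, so $\|s_n(w)\|=\|x_n(w)\|$. By construction $v_n/(F-w)=Jh_n(w)+s_n(w)$.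

**Step 4: an error function with a telling value.** Put
$$e_n(w)=(F-w)h_n(w)-f_n\in H_i .$$
Formally, at $w=F(z)$ the first term vanishes and $e_n(F(z))(z)=-f_n(z)$. On the other hand $e_n(w)$ is small. By (1), with $F-w$ holomorphic,
$$Je_n(w)=(F-w)Jh_n(w)-Jf_n=v_n-(F-w)s_n(w)-u_n-v_n=-u_n-(F-w)s_n(w).$$
By (3), (11), (13), and since $F-w$ is bounded on $\Omega$ uniformly for $|w-w_0|\le\delta/4$, for all large $n$
$$\|e_n(w)\|_{L_i^2}\le2\|Je_n(w)\|\le Ce^{-nm'}\qquad(|w-w_0|\le\delta/4). \tag{14}$$

**Step 5: make sense of $w=F(z)$.** Elements of $L^2_i$ have no pointwise values, so we choose representatives for all $w$ at once. Fix $\delta/4<R_1<\delta/2$. By (12), $h_n(w)=\sum_kh_{n,k}(w-w_0)^k$ with $h_{n,k}=J^{-1}P\big(v_n/(F-w_0)^{k+1}\big)$, and $\sum_k\|h_{n,k}\|_{L_i^2}R_1^k<\infty$. Fix representatives of the $h_{n,k}$. The series $\sum_k|h_{n,k}(z)|R_1^k$ converges in $L_i^2$, hence is finite for a.e. $z$. For such $z$ the function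
$$w\mapsto e_n(w)(z):=(F(z)-w)\sum_kh_{n,k}(z)(w-w_0)^k-f_n(z)$$
is holomorphic on $|w-w_0|<R_1$; for each such $w$ this pointwise formula represents $e_n(w)\in L_i^2$; and it is jointly measurable in $(w,z)$. If moreover $|F(z)-w_0|<\delta/8$, then $w=F(z)$ is allowed, and $e_n(F(z))(z)=-f_n(z)$.

**Step 6: average over $w$.** Let $|F(z)-w_0|<\delta/8$. The disc $|w-F(z)|<\delta/8$ lies in $|w-w_0|<\delta/4$, so the sub-mean value property of $|e_n(\cdot)(z)|^2$ gives, for a.e. such $z$,
$$|f_n(z)|^2\le\frac{64}{\pi\delta^2}\int_{|w-w_0|<\delta/4}|e_n(w)(z)|^2\,dA(w).$$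
Integrating against $\rho_i\,dV$ and using Fubini and (14), for large $n$
$$\int_{\{|F-w_0|<\delta/8\}}|f_n|^2\rho_i\,dV\le C\int_{|w-w_0|<\delta/4}\|e_n(w)\|_{L_i^2}^2\,dA(w)\le Ce^{-2nm'}=Ce^{-\frac32nm}. \tag{15}$$

**Step 7: contradiction.** On the nonempty open set $\{z\in N:|t|<\tau,\ |c|<\delta/8\}$, of volume $v>0$, both cutoffs equal $1$, so $f_n=e^{-nh}$, and by (7) and (10) $|f_n|^2\rho_i=e^{2n\,\mathrm{Re}(\omega t\bar\beta)}\ge e^{-nm}$. So the left side of (15) is at least $v\,e^{-nm}$. For large $n$ this contradicts (15). Hence $T$ fails $(\beta)$, and by Proposition 9 it is not decomposable. $\square$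

## Theorem 1 and Corollary 2 assembled

*Proof of Theorem 1.* $X$ is a separable Hilbert space, and $A,B$ are commuting decomposable contractions. If $\partial_1F\,\partial_2F\not\equiv0$, then $F(A,B)$ is not decomposable by the previous section. In particular $A+B$ is not decomposable, so $\dim X=\infty$, since on a finite-dimensional space every operator is decomposable. If $\partial_1F\,\partial_2F\equiv0$ on the connected set $\Omega$, one factor vanishes identically. Say $\partial_2F\equiv0$. Then $F(z)=\varphi(z_1)$ with $\varphi(z_1)=F(z_1,0)$ holomorphic near $\overline D$, and $F(A,B)=\varphi(A)$ is decomposable by Proposition 3. If $\partial_1F\equiv0$, the same argument applies to $B$. $\square$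

*Proof of Corollary 2.* $X$ is isomorphic to $\ell^2$, so we may identify $X_0\cong X\oplus Z_0$. The operators $A\oplus0$ and $B\oplus0$ commute. They are decomposable: given $\{U,V\}$, take $Y,Z$ for $A$ (or for $B$) and add $Z_0$ to the summand whose prescribed open set contains $0$, which adds at most the point $0$ to the spectrum there. Their sum and product restrict on the closed invariant subspace $X$ to $A+B$ and $AB$, which fail $(\beta)$. Property $(\beta)$ passes to restrictions, so the sum and the product fail $(\beta)$, and by Proposition 9 they are not decomposable. $\square$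

**Remark 10.** The proof shows that $(\beta)$ itself is not inherited by sums or products of commuting operators, even when both are decomposable Hilbert space contractions that are quotients of commuting normal operators.

**Remark 11.** Identify $X$ with $R^\perp\subset G$. Then $A^*,B^*$ are the restrictions to $R^\perp$ of the commuting normal operators of multiplication by $\bar z_1,\bar z_2$, so they are jointly subnormal. An operator is decomposable if and only if its adjoint is (Frunză; see Albrecht–Eschmeier, *Proc. London Math. Soc.* 75 (1997)). With this fact, $A^*$ and $B^*$ are commuting, decomposable and jointly subnormal, but $A^*+B^*$ and $A^*B^*=(AB)^*$ are not decomposable.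

**Remark 12.** The negative answers concern the quantifier "for every $X$". If $X_0$ is a space on which every operator is scalar plus compact, then every operator on $X_0$ has countable spectrum. A countable compact set in $\mathbb C$ splits, for any open cover $\{U,V\}$, into two disjoint relatively open and closed parts, one in $U$ and one in $V$, and the ranges of the corresponding Riesz projections serve as $Y$ and $Z$. So on such an $X_0$ every operator is decomposable, and the conclusions of (a) and (b) hold there trivially.
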